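
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title[Compact Toeplitz operators and the Berezin transform]{Compact Toeplitz operators on weighted harmonic Bergman spaces and the Berezin transform}


\begin{abstract}
Let $n\ge 2$ and $\alpha>-1$. We prove that a Toeplitz operator with bounded symbol on the weighted harmonic Bergman space $b^{2,\alpha}$ of the unit ball of $\mathbb R^n$ is compact if and only if its Berezin transform tends to zero at the boundary. To prove sufficiency, we blow up the symbol at boundary points. If the Berezin transform tends to zero, then every weak-$*$ limit is a bounded function on the half-space whose half-space Berezin transform vanishes, and a Fourier--Laplace argument shows that such a function is zero. A Schur test then turns this asymptotic vanishing into compactness. We add equivalent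 conditions, which show that compactness does not depend on $\alpha$, a uniform version, and the analogue for Carleson-type measures. Finally, we show that the statement fails for commutators of two Toeplitz operators.
\end{abstract}


\section{Introduction}

\subsection{The question}
Let $n\ge2$, let $B=\{x\in\mathbb R^n:|x|<1\}$, and let $V$ be Lebesgue measure. For $\alpha>-1$ put $dV_\alpha(x)=(1-|x|^2)^\alpha\,dV(x)$, and let $\langle u,v\rangle=\int_Bu\bar v\,dV_\alpha$ be the inner product of $L^2(V_\alpha)=L^2(B,V_\alpha)$. The weighted harmonic Bergman space $b^{2,\alpha}=b^{2,\alpha}(B)$ consists of the complex-valued harmonic functions on $B$ that belong to $L^2(V_\alpha)$. It is a closed subspace with a reproducing kernel $R=R_\alpha$: writing $R_y=R(\cdot,y)$,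
\[
u(y)=\langle u,R_y\rangle\qquad(u\in b^{2,\alpha},\ y\in B).
\]
The kernel is real and symmetric. Let $P_\alpha$ be the orthogonal projection of $L^2(V_\alpha)$ onto $b^{2,\alpha}$. For $f\in L^\infty(B)$ the Toeplitz operator $T_f$ on $b^{2,\alpha}$ is $T_fu=P_\alpha(fu)$. With the normalized kernels $k_y=R_y/\|R_y\|$, the Berezin transform of $f$ is
\[
\tilde f(y)=\langle T_fk_y,k_y\rangle=\int_Bf\,|k_y|^2\,dV_\alpha\qquad(y\in B).
\]
Thus $\tilde f(y)$ is the mean of $f$ with respect to the probability measure $|k_y|^2\,dV_\alpha$, which concentrates at $\partial B$ as $|y|\to1^-$.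

If $|y|\to1^-$, then $k_y\to0$ weakly. Indeed, $\langle u,k_y\rangle=u(y)/\|R_y\|$ tends to $0$ for every harmonic polynomial $u$, because $\|R_y\|^2=R(y,y)\to\infty$; harmonic polynomials are dense and $\|k_y\|=1$. (The growth of $R(y,y)$ and the density are recalled in Section~\ref{sec:kernel}.) Hence, if $T_f$ is compact, then $\tilde f(y)\to0$ as $|y|\to1^-$. About the opposite implication, the paper \cite{CTO} says: ``We do not know whether the converse is true in general.'' The answer is that it is always true.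

\begin{theorem}\label{thm:main}
Let $n\ge2$, $\alpha>-1$, and let $f\in L^\infty(B)$ be complex valued. Then $T_f$ is compact on $b^{2,\alpha}(B)$ if and only if $\tilde f(y)\to0$ as $|y|\to1^-$.
\end{theorem}

\subsection{What one might expect}
Consider first a radial symbol $f$. Then $T_f$ acts on the space $\mathcal H_k$ of homogeneous harmonic polynomials of degree $k$ as a scalar $\lambda_k$, and (see \eqref{eq:series} below)
\[
\tilde f(y)=\frac{\sum_ka_k\lambda_k|y|^{2k}}{\sum_ka_k|y|^{2k}},\qquad a_k=\frac{\Gamma(k+\frac n2+\alpha+1)}{\Gamma(k+\frac n2)}\dim\mathcal H_k .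
\]
Compactness means $\lambda_k\to0$; the hypothesis says only that certain averages of the $\lambda_k$ tend to $0$. So for radial symbols the converse is a Tauberian statement, and it has to use some property of Toeplitz operators. Two examples show what may go wrong for a general bounded operator $S$ with Berezin transform $\tilde S(y)=\langle Sk_y,k_y\rangle$.

\emph{Lack of localization.} Let $Su(x)=u(-x)$, so that $\lambda_k=(-1)^k$. Then $\tilde S(y)=R(-y,y)/R(y,y)$. The numerator is bounded (by \eqref{eq:kernelbound}, since $[-y,y]=1+|y|^2\ge1$) and the denominator tends to $\infty$. So $\tilde S\to0$ at $\partial B$, although $S$ is unitary.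

\emph{Lack of injectivity.} Let $a,b\in b^{2,\alpha}$ be real and linearly independent, and let $Su=\langle u,a\rangle b-\langle u,b\rangle a$. Then $S\ne0$, but $\langle SR_y,R_y\rangle=a(y)b(y)-b(y)a(y)=0$ for all $y$. On a space of harmonic functions, which contains $\bar u$ along with $u$, the values $\langle SR_y,R_y\rangle$ do not determine $S$. This $S$ is compact, but Theorem~\ref{thm:comm} exhibits a noncompact operator with the same defect in the algebra generated by the Toeplitz operators.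

\subsection{The idea of the proof}
Toeplitz operators avoid both defects.

\emph{Localization.} The part of the kernel $\langle T_fR_y,R_x\rangle$ in which $x$ and $y$ are at hyperbolic distance more than $r$ has operator norm tending to $0$ as $r\to\infty$, by Schur's test. So $T_f$ is compact as soon as $\langle T_fk_y,k_x\rangle\to0$ at the boundary, uniformly over pairs $x,y$ at bounded hyperbolic distance.

\emph{Blow-up.} Suppose that this fails along pairs $x_j,y_j$. Rotate $x_j$ to the north pole axis and dilate $B$ about the pole by the factor $1/(1-|x_j|)$. In the limit the ball becomes a half-space $H$, and the suitably scaled kernels converge to an explicit kernel $R_0$. The symbols are bounded, so a subsequence of the dilated symbols converges weak-$*$ to a bounded function $g$, and $\tilde f\to0$ gives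
\[
\int_Hg(z)R_0(z,w)^2(2z_n)^\alpha\,dz=0\qquad\text{for all }w\in H .
\]

\emph{Injectivity.} This forces $g=0$, and then $\langle T_fk_{y_j},k_{x_j}\rangle\to0$ along the subsequence, a contradiction. Here it is used that the operator comes from \emph{multiplication} by a function: the unknown is a function of $n$ variables, and the equation, too, holds for $w$ in an $n$-dimensional set. The proof uses the Fourier transform in the variables parallel to the boundary and the Laplace transform in the normal variable. It is carried out by hand in the simplest case in Section~\ref{sec:model}.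

\subsection{Supplements}\label{sec:suppl}
Let $e=(0,\dots,0,1)$ and $H=\{z\in\mathbb R^n:z_n>0\}$. For $0<\varepsilon<1$ put
\[
D_\varepsilon=\{z\in\mathbb R^n:|e-\varepsilon z|<1\}\subset H .
\]
For $U\in O(n)$ let $f_{\varepsilon,U}(z)=f(U(e-\varepsilon z))$ for $z\in D_\varepsilon$ and $f_{\varepsilon,U}=0$ on $H\setminus D_\varepsilon$. Let $\|T\|_e$ be the essential norm of $T$, its distance to the compact operators.

\begin{theorem}\label{thm:equiv}
Let $f\in L^\infty(B)$ and $\alpha>-1$. The following are equivalent: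
\begin{enumerate}
\item[(i)] $T_f$ is compact on $b^{2,\alpha}(B)$;
\item[(ii)] $\tilde f(y)\to0$ as $|y|\to1^-$;
\item[(iii)] $\|T_fk_y\|\to0$ as $|y|\to1^-$;
\item[(iv)] $f_{\varepsilon_j,U_j}\to0$ weak-$*$ in $L^\infty(H)$ for all sequences $\varepsilon_j\to0$ in $(0,1)$ and $U_j\in O(n)$.
\end{enumerate}
Since \textup{(iv)} does not involve $\alpha$, compactness of $T_f$ on $b^{2,\alpha}(B)$ for one $\alpha>-1$ implies compactness for all $\alpha>-1$. Moreover, for every $\eta>0$ there is $\vartheta=\vartheta(\eta,n,\alpha)>0$ such that $\|f\|_\infty\le1$ and $\limsup_{|y|\to1}|\tilde f(y)|\le\vartheta$ imply $\|T_f\|_e\le\eta$.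
\end{theorem}

The next result replaces $f\,dV_\alpha$ by a measure. Let $E(x)$ be the open hyperbolic ball with center $x$ and radius $1$ (the metric is recalled in \eqref{eq:hyp}), and let $\mu$ be a complex Borel measure on $B$ with
\begin{equation}\label{eq:carleson}
\|\mu\|_*=\sup_{x\in B}\,|\mu|(E(x))\,(1-|x|^2)^{-(n+\alpha)}<\infty .
\end{equation}
Define $T_\mu$ by $\langle T_\mu u,v\rangle=\int u\bar v\,d\mu$ (the form on the right is bounded on $b^{2,\alpha}$, as shown in Section~\ref{sec:measures}), and put $\tilde\mu(y)=\int|k_y|^2\,d\mu$. For $\mu=fV_\alpha$ with $f\in L^\infty(B)$, condition \eqref{eq:carleson} holds, and these objects are $T_f$ and $\tilde f$.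

\begin{theorem}\label{thm:measures}
Under \eqref{eq:carleson}, $T_\mu$ is bounded on $b^{2,\alpha}(B)$, and $T_\mu$ is compact if and only if $\tilde\mu(y)\to0$ as $|y|\to1^-$.
\end{theorem}

\begin{theorem}\label{thm:comm}
For every $n\ge2$ and $\alpha>-1$ there are $f,g\in L^\infty(B)$ such that $S=T_fT_g-T_gT_f$ satisfies $\langle Sk_y,k_y\rangle=0$ for all $y\in B$, but $S$ is not compact on $b^{2,\alpha}(B)$.
\end{theorem}

\subsection{Notation}
Throughout,
\[
d=n-1\ge1,\qquad \beta=\alpha+1>0,\qquad \gamma=n+\alpha=d+\beta,\qquad M=2\gamma,\qquad \ell=M-d=d+2\beta .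
\]
Let $\sigma$ be normalized surface measure on $\partial B$, $A=nV(B)$ the area of $\partial B$, and $\delta(x)=1-|x|^2$. Points of $\mathbb R^n=\mathbb R^d\times\mathbb R$ are written $z=(z',z_n)$, and $\bar w=(w',-w_n)$ for points $w\in H$. For $x,y\in\mathbb R^n$ put
\begin{equation}\label{eq:bracket}
[x,y]=(1-2x\cdot y+|x|^2|y|^2)^{1/2},\qquad\text{so}\qquad [x,y]^2=|x-y|^2+\delta(x)\delta(y).
\end{equation}
Then $[x,y]\ge\bigl|1-|x||y|\bigr|$ by the Cauchy--Schwarz inequality, and $|x-y|\le[x,y]\le2$ for $x,y\in B$. The hyperbolic metric $\operatorname{dist}$ of $B$ is given by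
\begin{equation}\label{eq:hyp}
\sinh^2\frac{\operatorname{dist}(x,y)}2=\frac{|x-y|^2}{\delta(x)\delta(y)},\qquad\text{so}\qquad [x,y]^2=\delta(x)\delta(y)\cosh^2\frac{\operatorname{dist}(x,y)}2 .
\end{equation}
Put $\Lambda(x,y)=[x,y]^{-\gamma}$. The letter $C$ denotes constants that depend only on $n$, $\alpha$ and displayed parameters; it may change from line to line. $\mathrm B(\cdot,\cdot)$ is Euler's beta function.

\section{The main idea in the half-plane}\label{sec:model}

The following uniqueness theorem is used repeatedly.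

\begin{lemma}[Laplace uniqueness]\label{lem:LU}
Let $m$ be a finite complex Borel measure on $[0,\infty)$ with $\int e^{-\lambda t}\,dm(t)=0$ for all $\lambda>0$. Then $m=0$.
\end{lemma}

\begin{proof}
The span of the functions $e^{-\lambda t}$, $\lambda>0$, is a subalgebra of $C_0([0,\infty))$ that is closed under conjugation, separates points and vanishes nowhere. By Stone--Weierstrass it is dense, so $m$ annihilates $C_0([0,\infty))$.
\end{proof}

Take $n=2$ and $\alpha=0$. The kernel that arises from the blow-up (Section~\ref{sec:blowup}) is, with $x=z_1-w_1$ and $\tau=z_2+w_2$,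
\[
R_0(z,w)=\frac1\pi\int_{\mathbb R}e^{i\xi x}e^{-|\xi|\tau}|\xi|\,d\xi=\frac2\pi\operatorname{Re}\frac1{(\tau-ix)^2}=\frac2\pi\,\frac{\tau^2-x^2}{(\tau^2+x^2)^2}.
\]
It changes sign. Its square is a function $Q(x,\tau)$, even in $x$, with $0\le Q\le C(|x|+\tau)^{-4}$. Consider a symbol of a single frequency, $g(z)=e^{iz_1}G(z_2)$ with $G\in L^\infty(0,\infty)$, and suppose that $\int_Hg\,R_0(\cdot,w)^2\,dz=0$ for all $w=(w_1,s)\in H$.

The Fourier transform of $Q(\cdot,\tau)$ is a convolution. With $Q(x,\tau)=\int e^{i\zeta x}\hat Q(\zeta,\tau)\,d\zeta$,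
\[
\hat Q(1,\tau)=\frac1{\pi^2}\int_{\mathbb R}e^{-(|\xi|+|1-\xi|)\tau}|\xi||1-\xi|\,d\xi .
\]
Sort the points $\xi$ by the value $p=|\xi|+|1-\xi|\in[1,\infty)$. The interval $0\le\xi\le1$, where $p=1$, contributes $e^{-\tau}\int_0^1\xi(1-\xi)\,d\xi=\frac16e^{-\tau}$. On each of the half-lines $\xi>1$ and $\xi<0$ we have $|\xi||1-\xi|=\frac14(p^2-1)$ and $|d\xi|=\frac12dp$. So
\[
\hat Q(1,\tau)=\frac1{\pi^2}\Bigl[\tfrac16e^{-\tau}+\tfrac14\int_1^\infty(p^2-1)e^{-p\tau}\,dp\Bigr].
\]
Thus $\hat Q(1,\cdot)$ is the Laplace transform of a \emph{positive} measure, whose support is all of $[1,\infty)$. Integrating in $z_1$ first and writing $L(p)=\int_0^\infty e^{-pt}G(t)\,dt$, the hypothesis becomes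
\[
0=2\pi e^{iw_1}\int_0^\infty\hat Q(1,t+s)G(t)\,dt=\frac{2e^{iw_1}}{\pi}\Bigl[\tfrac16e^{-s}L(1)+\tfrac14\int_1^\infty e^{-ps}(p^2-1)L(p)\,dp\Bigr]
\]
for all $s>0$. Now use Lemma~\ref{lem:LU} twice. Applied in the variable $s$ (to the measure in the bracket, multiplied by $e^{-p}$ to make it finite), it gives $L(p)=0$ for almost every $p>1$, hence for all $p>1$ by continuity. Applied to $e^{-2t}G(t)\,dt$, it gives $G=0$ almost everywhere.

In the general proof, two points need care. A general symbol is a superposition of frequencies $\zeta\in\mathbb R^d$, in the sense of distributions, and for frequency $\zeta$ the Laplace transform is seen at the points $p|\zeta|$, so that the variables $\zeta$ and $p$ are coupled. Moreover, the scaling argument that yields the measure in $p$ breaks down at $\zeta=0$. Symbols $g(z)=G(z_n)$ need a separate, simpler computation: in the present example the condition is $\int_0^\infty G(t)(t+s)^{-3}\,dt=0$ for all $s>0$, and the left side is a Laplace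 transform applied twice.

\section{The kernel on the ball}\label{sec:kernel}

\subsection{Two formulas for the kernel}
We recall standard facts on spherical harmonics. Let $Z_k$ be the zonal kernel of $\mathcal H_k$, that is, its reproducing kernel in $L^2(\sigma)$, extended to $\mathbb R^n\times\mathbb R^n$ by homogeneity of degree $k$ in each variable. It is real, symmetric and $O(n)$-invariant, $|Z_k(x,y)|\le\dim\mathcal H_k\,|x|^k|y|^k$ with equality for $x=y$, and $\dim\mathcal H_k$ grows polynomially. The $\mathcal H_k$ are mutually orthogonal in $L^2(\sigma)$. Every harmonic $u$ on $B$ has an expansion $u=\sum u_k$, $u_k\in\mathcal H_k$, which converges locally uniformly. Finally,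
\[
\sum_{k\ge0}Z_k(x,y)=P(x,y):=\frac{1-|x|^2|y|^2}{[x,y]^n}\qquad(x,y\in B),
\]
the extended Poisson kernel.

In polar coordinates we see that the $\mathcal H_k$ are also orthogonal in $L^2(V_\alpha)$, and that
\begin{equation}\label{eq:Hknorm}
\|u\|^2=A\int_0^1r^{2k+n-1}(1-r^2)^\alpha\,dr\,\|u\|^2_{L^2(\sigma)}=\frac A2\,\mathrm B\bigl(k+\tfrac n2,\beta\bigr)\|u\|_{L^2(\sigma)}^2\qquad(u\in\mathcal H_k).
\end{equation}
Their span is dense in $b^{2,\alpha}$. Indeed, let $u=\sum u_k\in b^{2,\alpha}$ be orthogonal to all $\mathcal H_k$. For $v\in\mathcal H_k$ and $r<1$ we have $\int_{rB}u\bar v\,dV_\alpha=\int_{rB}u_k\bar v\,dV_\alpha$; letting $r\to1$, we get $u_k\perp\mathcal H_k$, so $u_k=0$. Hence $R$ is the sum of the kernels of the $\mathcal H_k$: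
\begin{equation}\label{eq:series}
R(x,y)=\frac2{A\,\Gamma(\beta)}\sum_{k\ge0}\frac{\Gamma(k+\frac n2+\beta)}{\Gamma(k+\frac n2)}Z_k(x,y).
\end{equation}
So $R$ is real, symmetric, continuous on $B\times B$ and $O(n)$-invariant. With $a_k$ as in the introduction, $R(y,y)=\frac2{A\Gamma(\beta)}\sum a_k|y|^{2k}$. The $a_k$ are bounded below by a positive constant, so $R(y,y)>0$ and $R(y,y)\to\infty$ as $|y|\to1$.

To estimate $R$, and later to compute its limit, we express it by the explicit function $P$. The coefficients in \eqref{eq:series} behave like $k^\beta$, so $R$ is a fractional radial derivative of $P$ of order $\beta$; we take more derivatives than needed and integrate back. Fix an integer $N>\beta$ and let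
\[
\mathcal D_N=\prod_{j=0}^{N-1}\bigl(x\cdot\nabla_x+\tfrac n2+j\bigr),\qquad\text{so that}\qquad \mathcal D_NZ_k(\cdot,y)=\frac{\Gamma(k+\frac n2+N)}{\Gamma(k+\frac n2)}Z_k(\cdot,y).
\]
Since $\frac{\Gamma(k+n/2+\beta)}{\Gamma(k+n/2+N)}=\frac1{\Gamma(N-\beta)}\int_0^1\rho^{k+\frac n2+\beta-1}(1-\rho)^{N-\beta-1}\,d\rho$ and $\rho^kZ_k(x,y)=Z_k(\rho x,y)$, absolute convergence gives
\begin{equation}\label{eq:Rint}
R(x,y)=\frac2{A\,\Gamma(\beta)\Gamma(N-\beta)}\int_0^1\rho^{\frac n2+\beta-1}(1-\rho)^{N-\beta-1}(\mathcal D_NP)(\rho x,y)\,d\rho .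
\end{equation}

\subsection{Estimates}

\begin{lemma}\label{lem:kernel}
Let $x,y\in B$ and $0\le\rho\le1$. Then
\begin{gather}
|\mathcal D_NP(x,y)|\le C[x,y]^{-(n-1+N)},\qquad [\rho x,y]\ge\tfrac14\bigl([x,y]+1-\rho\bigr),\label{eq:DNP}\\
|R(x,y)|\le C\Lambda(x,y)=C[x,y]^{-\gamma}.\label{eq:kernelbound}
\end{gather}
\end{lemma}

\begin{proof}
If $y=0$, then $P=1$ and $[x,y]=[\rho x,y]=1$, and \eqref{eq:DNP} is clear. Let $y\ne0$ and $y^*=y/|y|^2$. Then $[x,y]=|y||x-y^*|$ for all $x\in\mathbb R^n$. The function $P(\cdot,y)$, defined by its formula, is real analytic on the connected set $\mathbb R^n\setminus\{y^*\}$ and harmonic on $B$, hence harmonic on $\mathbb R^n\setminus\{y^*\}$. Let $x\in B$ and $|v-x|\le\frac12[x,y]$. Then $[v,y]\ge[x,y]-|y||v-x|\ge\frac12[x,y]$, and $|v|\le2$. Since $|1-|v|^2|y|^2|\le3\,|1-|v||y||\le3[v,y]$, we get $|P(v,y)|\le3[v,y]^{1-n}\le C[x,y]^{1-n}$ on this ball. By Cauchy estimates for harmonic functions, the derivatives of $P(\cdot,y)$ of order $m$ at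 $x$ are at most $C_m[x,y]^{1-n-m}$. As $[x,y]\le2$ and $\mathcal D_N$ has order $N$ and coefficients bounded on $B$, the first bound follows.

Next, $[\rho x,y]\ge1-\rho|x||y|\ge1-\rho$, and therefore $[x,y]\le[\rho x,y]+(1-\rho)|x||y|\le2[\rho x,y]$. The average of the bounds $[\rho x,y]\ge1-\rho$ and $[\rho x,y]\ge\frac12[x,y]$ gives the second part of \eqref{eq:DNP}. Inserting \eqref{eq:DNP} in \eqref{eq:Rint}, where $\frac n2+\beta-1>0$, and substituting $1-\rho=[x,y]s$, we obtain
\[
|R(x,y)|\le C\int_0^1\frac{(1-\rho)^{N-\beta-1}}{([x,y]+1-\rho)^{n-1+N}}\,d\rho\le C[x,y]^{-(n-1+\beta)}\int_0^\infty\frac{s^{N-\beta-1}}{(1+s)^{n-1+N}}\,ds ,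
\]
where the last integral converges and $n-1+\beta=\gamma$.
\end{proof}

\begin{lemma}\label{lem:FR}
If $a>-1$ and $b>a$, then
$\displaystyle\int_B\delta(y)^a[x,y]^{-(n+b)}\,dV(y)\le C_{a,b}\,\delta(x)^{a-b}$ for $x\in B$.
\end{lemma}

\begin{proof}
Let $h=1-|x|$. Since $[x,y]\ge1-|x||y|\ge h$, the sets $S_k=\{y\in B:2^{k-1}h\le[x,y]<2^kh\}$, $k\ge1$, cover $B$. We claim that $\int_{S_k}\delta^a\,dV\le Ct^{n+a}$ with $t=2^kh$. For $t\ge\frac14$ this holds because $\int_B\delta^a\,dV<\infty$. Let $t<\frac14$. For $y\in S_k$ we have $|x-y|\le[x,y]<t$ and $1-|y|\le1-|x||y|\le[x,y]<t$. As $h<t$, $|x|=1-h\ge\frac34$, and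
\[
\Bigl|\frac y{|y|}-\frac x{|x|}\Bigr|\le\Bigl|\frac y{|y|}-\frac y{|x|}\Bigr|+\Bigl|\frac{y-x}{|x|}\Bigr|\le\frac{2|x-y|}{|x|}\le3t .
\]
So in polar coordinates $\int_{S_k}\delta^a\,dV\le Ct^{n-1}\int_{1-t}^1(1-\rho^2)^a\,d\rho\le Ct^{n+a}$. Summing up, the integral is at most $C\sum_{k\ge1}(2^kh)^{n+a}(2^{k-1}h)^{-(n+b)}\le Ch^{a-b}$, because $a<b$. Finally $h\le\delta(x)\le2h$.
\end{proof}

The next lemma says that operators dominated by $\Lambda$ are bounded and are concentrated near the diagonal in the hyperbolic metric. We use Schur's test in this form: if $k\ge0$ is a symmetric measurable kernel and $\int k(x,y)\omega(y)\,dV_\alpha(y)\le c\,\omega(x)$ for some positive function $\omega$, then the integral operator with kernel $k$ has norm at most $c$ on $L^2(V_\alpha)$.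

\begin{lemma}\label{lem:schur}
For $r\ge0$ let $A_r$ be the integral operator on $L^2(V_\alpha)$ with kernel $\Lambda(x,y)\mathbf 1_{\{\operatorname{dist}(x,y)\ge r\}}$. Then $\|A_0\|<\infty$, and $\|A_r\|\to0$ as $r\to\infty$.
\end{lemma}

\begin{proof}
Take $\omega=\delta^{-\beta/2}$. By Lemma~\ref{lem:FR} with $a=\alpha-\frac\beta2=\frac{\alpha-1}2>-1$ and $b=\alpha=a+\frac\beta2$,
\[
\int\Lambda(x,y)\delta(y)^{-\beta/2}\,dV_\alpha(y)\le C\delta(x)^{-\beta/2},
\]
so $A_0$ is bounded. The exponents leave some room. If $\operatorname{dist}(x,y)\ge r$, then by \eqref{eq:hyp}, with $\tau=\beta/4$,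
\[
1\le\Bigl(\frac{[x,y]^2}{\cosh^2(r/2)\,\delta(x)\delta(y)}\Bigr)^\tau .
\]
Hence
\[
\int_{\operatorname{dist}(x,y)\ge r}\Lambda(x,y)\delta(y)^{-\beta/2}\,dV_\alpha(y)\le\frac{\delta(x)^{-\tau}}{\cosh^{2\tau}(r/2)}\int_B[x,y]^{-(n+\alpha-2\tau)}\delta(y)^{\alpha-\tau-\beta/2}\,dV(y).
\]
Apply Lemma~\ref{lem:FR} with $a=\alpha-\frac34\beta=-1+\frac\beta4>-1$ and $b=\alpha-\frac\beta2=a+\frac\beta4$. The right side is at most $C\cosh^{-2\tau}(r/2)\,\delta(x)^{-\beta/2}$. So $\|A_r\|\le C\cosh^{-\beta/2}(r/2)$.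
\end{proof}

\section{Blow-up at a boundary point}\label{sec:blowup}

For $0<\varepsilon<1$ put
\[
\rho_\varepsilon(z)=2z_n-\varepsilon|z|^2,\qquad\text{so that}\qquad D_\varepsilon=\{\rho_\varepsilon>0\}\subset H
\]
and $D_\varepsilon\uparrow H$ as $\varepsilon\downarrow0$. If $x=e-\varepsilon z$ and $y=e-\varepsilon w$ with $z,w\in D_\varepsilon$, then
\begin{equation}\label{eq:scaling}
\delta(x)=\varepsilon\rho_\varepsilon(z),\qquad[x,y]^2=\varepsilon^2\bigl(|z-w|^2+\rho_\varepsilon(z)\rho_\varepsilon(w)\bigr),\qquad dV_\alpha(x)=\varepsilon^\gamma\rho_\varepsilon(z)^\alpha\,dz .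
\end{equation}
As $\varepsilon\to0$, $\varepsilon^{-2}[x,y]^2$ tends to $|z-w|^2+4z_nw_n=|z-\bar w|^2$. By \eqref{eq:kernelbound} the right normalization of the kernel is
\[
R^\varepsilon(z,w)=\varepsilon^\gamma R(e-\varepsilon z,e-\varepsilon w)\qquad(z,w\in D_\varepsilon).
\]
Its limit will be
\begin{equation}\label{eq:R0}
R_0(z,w)=\kappa\int_{\mathbb R^d}e^{i\xi\cdot(z'-w')}e^{-|\xi|(z_n+w_n)}|\xi|^\beta\,d\xi,\qquad\kappa=\frac2{(2\pi)^d\Gamma(\beta)}\qquad(z,w\in H).
\end{equation}
Formula \eqref{eq:R0} is the half-space version of the statement that $R$ is a derivative of order $\beta$ of the Poisson kernel: this derivative multiplies the Fourier transform by $|\xi|^\beta$.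

If $z_j\to z$ in $H$ and $\varepsilon_j\to0$, then $z_j\in D_{\varepsilon_j}$ for large $j$. Limits as $j\to\infty$ are understood in this sense below.

\begin{lemma}\label{lem:blowup}
Let $\varepsilon_j\to0$, and let $v_j\to v$, $w_j\to w$ in $H$.
\begin{enumerate}
\item[(a)] If $z_j\to z$ in $H$, then $R^{\varepsilon_j}(z_j,w_j)\to R_0(z,w)$. In particular, $R_0$ is real. Moreover $|R_0(z,w)|\le C|z-\bar w|^{-\gamma}$.
\item[(b)] $\int_HR_0(z,w)^2(2z_n)^\alpha\,dz=R_0(w,w)>0$.
\item[(c)] $\mathbf 1_{D_{\varepsilon_j}}R^{\varepsilon_j}(\cdot,w_j)\rho_{\varepsilon_j}^{\alpha/2}\to R_0(\cdot,w)(2z_n)^{\alpha/2}$ in $L^2(H,dz)$.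
\item[(d)] $\mathbf 1_{D_{\varepsilon_j}}R^{\varepsilon_j}(\cdot,v_j)R^{\varepsilon_j}(\cdot,w_j)\rho_{\varepsilon_j}^\alpha\to R_0(\cdot,v)R_0(\cdot,w)(2z_n)^\alpha$ in $L^1(H,dz)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $1-|x|^2|y|^2=\delta(x)+\delta(y)-\delta(x)\delta(y)$, \eqref{eq:scaling} gives
\[
p_\varepsilon(z,w):=\varepsilon^{n-1}P(e-\varepsilon z,e-\varepsilon w)=\frac{\rho_\varepsilon(z)+\rho_\varepsilon(w)-\varepsilon\rho_\varepsilon(z)\rho_\varepsilon(w)}{(|z-w|^2+\rho_\varepsilon(z)\rho_\varepsilon(w))^{n/2}}\longrightarrow p(z,w):=\frac{2(z_n+w_n)}{|z-\bar w|^n}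
\]
locally uniformly on $H\times H$. The functions $p_\varepsilon(\cdot,w)$ are harmonic, hence so is $p(\cdot,w)$. By Cauchy estimates for $p_\varepsilon-p$, uniform for $w$ in compact sets, all $z$-derivatives converge locally uniformly as well. In the variable $z$ we have $\varepsilon\,x\cdot\nabla_x=-\partial_{z_n}+\varepsilon z\cdot\nabla_z$, so $\varepsilon^N\mathcal D_N=\prod_{j=0}^{N-1}(-\partial_{z_n}+\varepsilon z\cdot\nabla_z+\varepsilon(\frac n2+j))$ and
\begin{equation}\label{eq:DNlimit}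
\varepsilon^{n-1+N}(\mathcal D_NP)(e-\varepsilon z,e-\varepsilon w)\longrightarrow(-\partial_{z_n})^Np(z,w)\qquad\text{locally uniformly on }H\times H .
\end{equation}

Let $x_j=e-\varepsilon_jz_j$, $y_j=e-\varepsilon_jw_j$, and substitute $\rho=1-\varepsilon_js$ in \eqref{eq:Rint}. The powers of $\varepsilon_j$ combine to $\gamma+(N-\beta)=n-1+N$:
\[
R^{\varepsilon_j}(z_j,w_j)=\frac2{A\Gamma(\beta)\Gamma(N-\beta)}\int_0^{1/\varepsilon_j}(1-\varepsilon_js)^{\frac n2+\beta-1}s^{N-\beta-1}\,\varepsilon_j^{n-1+N}(\mathcal D_NP)\bigl((1-\varepsilon_js)x_j,y_j\bigr)\,ds .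
\]
As $(1-\varepsilon s)(e-\varepsilon z)=e-\varepsilon(z+se-\varepsilon sz)$, for fixed $s$ the quantity $\varepsilon_j^{n-1+N}(\mathcal D_NP)((1-\varepsilon_js)x_j,y_j)$ tends to $((-\partial_{z_n})^Np)(z+se,w)$ by \eqref{eq:DNlimit}. By \eqref{eq:DNP} it is at most $C(s+[x_j,y_j]/\varepsilon_j)^{-(n-1+N)}$ in absolute value, and $[x_j,y_j]/\varepsilon_j\to|z-\bar w|>0$. Since $\frac n2+\beta-1>0$, the first factor of the integrand is at most $1$. So for large $j$ the integrand is dominated by $Cs^{N-\beta-1}(s+c)^{-(n-1+N)}$ with some $c>0$, and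
\[
R^{\varepsilon_j}(z_j,w_j)\to\frac2{A\Gamma(\beta)\Gamma(N-\beta)}\int_0^\infty s^{N-\beta-1}\bigl((-\partial_{z_n})^Np\bigr)(z+se,w)\,ds .
\]
Finally, by the Fourier formula for the Poisson kernel of $H$,
\[
p(z,w)=\frac A{(2\pi)^d}\int_{\mathbb R^d}e^{i\xi\cdot(z'-w')}e^{-|\xi|(z_n+w_n)}\,d\xi .
\]
The constant is correct because $\int_{\mathbb R^d}2t(|x'|^2+t^2)^{-n/2}\,dx'=A$: by central projection, $\int_{\mathbb R^d}(1+|x'|^2)^{-n/2}\,dx'$ is the area of a hemisphere of $\partial B$. Applying $(-\partial_{z_n})^N$ brings down $|\xi|^N$, and $\int_0^\infty s^{N-\beta-1}e^{-|\xi|s}\,ds=\Gamma(N-\beta)|\xi|^{\beta-N}$. So the limit is $R_0(z,w)$. The bound on $R_0$ is the limit of \eqref{eq:kernelbound}.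

(b) By Plancherel's theorem in $z'$, the integral equals
\[
\kappa^2(2\pi)^d\int_{\mathbb R^d}|\xi|^{2\beta}e^{-2|\xi|w_n}\int_0^\infty(2t)^\alpha e^{-2|\xi|t}\,dt\,d\xi=\kappa^2(2\pi)^d\,\frac{\Gamma(\beta)}2\int_{\mathbb R^d}|\xi|^\beta e^{-2|\xi|w_n}\,d\xi ,
\]
and $\kappa(2\pi)^d\Gamma(\beta)/2=1$.

(c) Let $F_j$ and $F$ denote the two sides. Pointwise convergence is (a). With $y_j=e-\varepsilon_jw_j$, \eqref{eq:scaling} gives $\|F_j\|^2=\varepsilon_j^\gamma\int R(x,y_j)^2\,dV_\alpha(x)=R^{\varepsilon_j}(w_j,w_j)\to R_0(w,w)$, and this is $\|F\|^2$ by (b). Pointwise convergence together with convergence of norms implies convergence in $L^2$, by Fatou's lemma applied to $2|F_j|^2+2|F|^2-|F_j-F|^2\ge0$.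

(d) follows from (c) and the Cauchy--Schwarz inequality.
\end{proof}

\section{Injectivity of the half-space Berezin transform}\label{sec:inj}

This section contains the main step. We treat measures rather than functions, because Theorem~\ref{thm:measures} needs them and the proof is the same.

\begin{proposition}\label{prop:inj}
Let $\nu$ be a complex Radon measure on $H$ with
\begin{equation}\label{eq:growth}
\sup_{a\in\mathbb R^d}\int_H(1+|z-(a,0)|)^{-M}\,d|\nu|(z)<\infty .
\end{equation}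
If $\int_HR_0(z,w)^2\,d\nu(z)=0$ for all $w\in H$, then $\nu=0$. In particular, this applies to $d\nu=g(z)(2z_n)^\alpha\,dz$ with $g\in L^\infty(H)$.
\end{proposition}

For $d\nu=g(z)(2z_n)^\alpha dz$ we verify \eqref{eq:growth} by integrating first in $z'$: the integral is at most $C\|g\|_\infty\int_0^\infty(1+t)^{-\ell}t^\alpha\,dt$, which is finite since $\alpha>-1$ and $\alpha-\ell=-d-\beta-1<-1$. In general, the integrals in the proposition converge absolutely, because
\begin{equation}\label{eq:R0decay}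
R_0(z,w)^2\le C|z-\bar w|^{-M}\le C_w(1+|z|)^{-M}.
\end{equation}

The plan is as follows. Put formally $\hat\nu(\zeta,\lambda)=\int e^{i\zeta\cdot z'-\lambda z_n}\,d\nu(z)$. Taking the Fourier transform of the hypothesis in $w'$, as in Section~\ref{sec:model}, will give $\hat\nu(\zeta,p|\zeta|)=0$ for $\zeta\ne0$ and $p\ge1$ (Step 1), that is, $\hat\nu(\zeta,\lambda)=0$ for $\lambda\ge|\zeta|>0$; Laplace uniqueness then leaves only the frequency $\zeta=0$ (Step 2), which is treated separately (Step 3). Since $\hat\nu$ need not exist as a function, we integrate against test functions in $\zeta$.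

\subsection{The squared kernel}
Write $R_0(z,w)^2=Q(z'-w',z_n+w_n)$. By Lemma~\ref{lem:blowup}(a),
\begin{equation}\label{eq:Qbound}
0\le Q(x',\tau)\le C(|x'|+\tau)^{-M}\qquad(x'\in\mathbb R^d,\ \tau>0),
\end{equation}
and $M>d$. By \eqref{eq:R0}, $Q(x',\tau)=\int_{\mathbb R^d}e^{i\zeta\cdot x'}\hat Q(\zeta,\tau)\,d\zeta$ with
\[
\hat Q(\zeta,\tau)=\kappa^2\int_{\mathbb R^d}e^{-(|\xi|+|\zeta-\xi|)\tau}|\xi|^\beta|\zeta-\xi|^\beta\,d\xi .
\]
Both $Q(\cdot,\tau)$ and $\hat Q(\cdot,\tau)$ are continuous and integrable, so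
\begin{equation}\label{eq:Qinv}
\int_{\mathbb R^d}Q(x',\tau)e^{-i\zeta\cdot x'}\,dx'=(2\pi)^d\hat Q(\zeta,\tau)\qquad\text{for all }\zeta .
\end{equation}
Let $\zeta\ne0$. Substituting $\xi=|\zeta|\xi_1$ and rotating, we get
\begin{equation}\label{eq:Qscal}
\hat Q(\zeta,\tau)=|\zeta|^\ell q(|\zeta|\tau),\qquad q(\varsigma)=\int_{[1,\infty)}e^{-p\varsigma}\,d\Pi(p).
\end{equation}
Here, for a fixed unit vector $\mathbf u\in\mathbb R^d$, $\Pi$ is the image of the measure $\kappa^2|\xi|^\beta|\mathbf u-\xi|^\beta\,d\xi$ under the continuous map $\xi\mapsto|\xi|+|\mathbf u-\xi|$ of $\mathbb R^d$ onto $[1,\infty)$. The density is positive almost everywhere, so every nonempty open subset of $(1,\infty)$ has positive $\Pi$-measure. Also $q(\varsigma)<\infty$ for $\varsigma>0$.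

\subsection{Step 1: vanishing for each $p\ge1$}
Let $\varphi\in C_c^\infty(\mathbb R^d\setminus0)$, with $|\zeta|\ge c>0$ on $\operatorname{supp}\varphi$, and put
\[
u_p(z)=\int_{\mathbb R^d}\varphi(\zeta)e^{i\zeta\cdot z'-p|\zeta|z_n}\,d\zeta\qquad(p\ge1,\ z\in H).
\]
The $\zeta$-derivatives of $e^{-p|\zeta|z_n}$ are $e^{-p|\zeta|z_n}$ times polynomials in $pz_n$ with coefficients that are smooth and bounded on $\operatorname{supp}\varphi$, and $(pz_n)^ie^{-cpz_n}\le C_ie^{-cpz_n/2}$. So integration by parts in $\zeta$ gives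
\begin{equation}\label{eq:upbound}
|u_p(z)|\le C_L(1+|z'|)^{-L}e^{-cz_n/2}\qquad(p\ge1,\ L\in\mathbb N).
\end{equation}
Since $(1+|z'|)(1+z_n)\ge1+|z|$, for $L\ge M$ the right side is at most $C(1+|z|)^{-M}$. By \eqref{eq:growth} and dominated convergence, $h(p)=\int_Hu_p\,d\nu$ is bounded and continuous on $[1,\infty)$. \emph{Claim: $h\equiv0$.}

Let $\chi\in C_c^\infty(0,\infty)$. We integrate the hypothesis, at the point $w=(w',s)$, against the function
\[
\varrho(w',s)=\int_{\mathbb R^d}\varphi(\zeta)|\zeta|^{1-\ell}\chi(|\zeta|s)e^{i\zeta\cdot w'}\,d\zeta ,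
\]
which is chosen so that the factor $|\zeta|^\ell$ in \eqref{eq:Qscal} cancels and $s$ is measured on the scale $1/|\zeta|$. It vanishes unless $s\in[s_0,s_1]$, for some $0<s_0<s_1$, and $|\varrho(w',s)|\le C_L(1+|w'|)^{-L}$ for all $L$. To justify Fubini's theorem, put $X=|z'-w'|+z_n+s_0$. Then
\[
1+|z|\le(1+|w'|)+|z'-w'|+z_n\le(1+|w'|)\frac X{s_0}+X\le C(1+|w'|)X ,
\]
and $Q(z'-w',z_n+s)\le CX^{-M}$ for $s\ge s_0$, by \eqref{eq:Qbound}. Taking $L>M+d$ we get
\[
\int_H|\varrho(w',s)|\,Q(z'-w',z_n+s)\,dw'\,ds\le C(1+|z|)^{-M}\int_{\mathbb R^d}(1+|w'|)^{M-L}\,dw'\le C(1+|z|)^{-M}.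
\]
By \eqref{eq:growth}, Fubini's theorem and the hypothesis,
\begin{equation}\label{eq:bracketint}
0=\int_H\Bigl[\int_H\varrho(w',s)\,Q(z'-w',z_n+s)\,dw'\,ds\Bigr]d\nu(z).
\end{equation}
We compute the bracket. Insert the Fourier integral of $Q$ and use $\int\varrho(w',s)e^{-i\zeta\cdot w'}\,dw'=(2\pi)^d\varphi(\zeta)|\zeta|^{1-\ell}\chi(|\zeta|s)$; by \eqref{eq:Qscal} the bracket equals
\[
(2\pi)^d\int_{\mathbb R^d}\varphi(\zeta)e^{i\zeta\cdot z'}\int_0^\infty|\zeta|\,\chi(|\zeta|s)\,q\bigl(|\zeta|(z_n+s)\bigr)\,ds\,d\zeta .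
\]
The substitution $\varsigma=|\zeta|s$ turns the inner integral into $\int_0^\infty\chi(\varsigma)\int e^{-p|\zeta|z_n-p\varsigma}\,d\Pi(p)\,d\varsigma$. Everything converges absolutely, since $\int|\chi|q\,d\varsigma<\infty$. So the bracket is
\[
(2\pi)^d\int_{[1,\infty)}\Bigl(\int_0^\infty\chi(\varsigma)e^{-p\varsigma}\,d\varsigma\Bigr)u_p(z)\,d\Pi(p).
\]
Insert this in \eqref{eq:bracketint}. As \eqref{eq:upbound} is uniform in $p\ge1$, we may use Fubini's theorem once more and obtain
\[
\int_0^\infty\chi(\varsigma)\Bigl(\int_{[1,\infty)}e^{-p\varsigma}h(p)\,d\Pi(p)\Bigr)d\varsigma=0\qquad\text{for all }\chi\in C_c^\infty(0,\infty).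
\]
The inner integral is continuous in $\varsigma>0$, so it vanishes for every $\varsigma>0$. Lemma~\ref{lem:LU}, applied to the finite measure $e^{-p}h(p)\,d\Pi(p)$ (write $\varsigma=1+\lambda$), gives $h=0$ $\Pi$-almost everywhere. Since $h$ is continuous on $[1,\infty)$ and nonempty open subsets of $(1,\infty)$ have positive $\Pi$-measure, $h\equiv0$.

\subsection{Step 2: only the frequency zero remains}
By Step 1, $\int_H\int\varphi(\zeta)e^{i\zeta\cdot z'-p|\zeta|z_n}\,d\zeta\,d\nu(z)=0$ for all $\varphi\in C_c^\infty(\mathbb R^d\setminus0)$ and all $p\ge1$. For Laplace uniqueness in $z_n$ we need the exponent $-\lambda z_n$ with $\lambda$ independent of $\zeta$, that is, $p=\lambda/|\zeta|$. To decouple $\lambda$ from $\zeta$ we pass to test functions of both variables $\zeta$ and $p$.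

For $\Phi\in C_c^\infty((\mathbb R^d\setminus0)\times(1,\infty))$ let
\[
\mathcal E(\Phi)=\int_H\Bigl[\iint\Phi(\zeta,p)e^{i\zeta\cdot z'-p|\zeta|z_n}\,d\zeta\,dp\Bigr]d\nu(z).
\]
As in \eqref{eq:upbound}, the bracket is at most $C\|\Phi\|_{C^L}(1+|z|)^{-M}$, where $C$ and $L$ depend only on a compact set containing $\operatorname{supp}\Phi$. So $\mathcal E$ is a distribution. By Fubini's theorem and Step 1, $\mathcal E(\varphi\otimes\theta)=0$ for all $\varphi\in C_c^\infty(\mathbb R^d\setminus0)$ and $\theta\in C_c^\infty(1,\infty)$. Linear combinations of tensor products are dense in the test functions on a product of open sets, so $\mathcal E=0$.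

Now let $\varphi\in C_c^\infty(\mathbb R^d\setminus0)$, $\varphi\not\equiv0$, put $\check\varphi(z')=\int\varphi(\zeta)e^{i\zeta\cdot z'}\,d\zeta$ and $\lambda_0=\max_{\operatorname{supp}\varphi}|\zeta|>0$. For $\theta\in C_c^\infty(\lambda_0,\infty)$ the function $\Phi(\zeta,p)=\varphi(\zeta)|\zeta|\theta(p|\zeta|)$ has compact support in $(\mathbb R^d\setminus0)\times(1,\infty)$, because $p|\zeta|\ge\min\operatorname{supp}\theta>\lambda_0\ge|\zeta|$ on its support. Substituting $\lambda=p|\zeta|$ in $\mathcal E(\Phi)=0$ gives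
\[
\int\theta(\lambda)\int_H\check\varphi(z')e^{-\lambda z_n}\,d\nu(z)\,d\lambda=0 .
\]
Here $|\check\varphi(z')|e^{-\lambda_0z_n}\le C(1+|z|)^{-M}$, so Fubini's theorem applies and the inner integral is continuous in $\lambda\ge\lambda_0$. Therefore it vanishes for $\lambda>\lambda_0$. Let $m$ be the image of the finite measure $\check\varphi(z')e^{-(\lambda_0+1)z_n}\,d\nu(z)$ under $z\mapsto z_n$. By Lemma~\ref{lem:LU}, $m=0$. Integrating $b(t)e^{(\lambda_0+1)t}$ against $m$, we conclude
\begin{equation}\label{eq:step2}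
\int_H\check\varphi(z')b(z_n)\,d\nu(z)=0\qquad\text{for all }b\in C_c(0,\infty),\ \varphi\in C_c^\infty(\mathbb R^d\setminus0).
\end{equation}

\subsection{Step 3: the frequency zero}
We first show that $\nu$ is invariant under horizontal translations. For $b\in C_c(0,\infty)$ let $\nu_b$ be the measure on $\mathbb R^d$ with $\int\psi\,d\nu_b=\int_H\psi(z')b(z_n)\,d\nu(z)$. By \eqref{eq:growth}, $\sup_a|\nu_b|(\{|z'-a|<1\})<\infty$, so $\nu_b$ is a tempered distribution. By \eqref{eq:step2} its Fourier transform is supported in $\{0\}$, so $\nu_b=p_b\,dz'$ with a polynomial $p_b$. Its convolution with a fixed $\psi_1\in C_c^\infty(\{|x'|<1\})$, $\int\psi_1=1$, is a bounded polynomial, hence constant, and it has the same leading homogeneous part as $p_b$. So $p_b=c(b)$ is constant. (This is where the supremum over $a$ in \eqref{eq:growth} is used.)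

Fix $\psi_0\in C_c^\infty(\mathbb R^d)$ with $\int\psi_0=1$, and let $\omega$ be the image of $\psi_0(z')\,d\nu(z)$ under $z\mapsto z_n$. This is a complex Radon measure on $(0,\infty)$, since $\operatorname{supp}\psi_0\times K$ is compact in $H$ for $K\subset(0,\infty)$ compact. Then $c(b)=\int\psi_0\,d\nu_b=\int b\,d\omega$, so
\[
\int_H\psi(z')b(z_n)\,d\nu(z)=\int_{\mathbb R^d}\psi\,dz'\int b\,d\omega\qquad(\psi\in C_c^\infty(\mathbb R^d),\ b\in C_c(0,\infty)).
\]
That is, $\nu=dz'\otimes\omega$ and $|\nu|=dz'\otimes|\omega|$. Integrating in $z'$ in \eqref{eq:growth} with $a=0$ yields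
\begin{equation}\label{eq:omega}
\int_{(0,\infty)}(1+t)^{-\ell}\,d|\omega|(t)<\infty .
\end{equation}

Next we write the hypothesis in terms of $\omega$. By \eqref{eq:Qbound}, $\int Q(x',t+s)\,dx'\le C(t+s)^{-\ell}\le C_s(1+t)^{-\ell}$. So Fubini's theorem and \eqref{eq:Qinv} give $\int\hat Q(0,t+s)\,d\omega(t)=0$ for all $s>0$. Here
\[
\hat Q(0,\tau)=\kappa^2\int_{\mathbb R^d}e^{-2|\xi|\tau}|\xi|^{2\beta}\,d\xi=c_1\tau^{-\ell},\qquad c_1>0 ,
\]
and $\tau^{-\ell}=\Gamma(\ell)^{-1}\int_0^\infty\lambda^{\ell-1}e^{-\lambda\tau}\,d\lambda$ is again a Laplace transform. Let $F(\lambda)=\int e^{-\lambda t}\,d\omega(t)$; by \eqref{eq:omega} this converges absolutely and is continuous for $\lambda>0$. Since $\int(t+s)^{-\ell}\,d|\omega|(t)<\infty$, Fubini's theorem gives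
\[
\int_0^\infty\lambda^{\ell-1}e^{-\lambda s}F(\lambda)\,d\lambda=0\qquad\text{for all }s>0,
\]
with absolute convergence. Lemma~\ref{lem:LU}, applied to the finite measure $\lambda^{\ell-1}e^{-\lambda}F(\lambda)\,d\lambda$, shows that $F=0$ almost everywhere, hence everywhere on $(0,\infty)$. Applied to the finite measure $e^{-t}\,d\omega(t)$, it then shows $\omega=0$. So $\nu=0$, and Proposition~\ref{prop:inj} is proved.\qed

\section{Proof of Theorems \ref{thm:main} and \ref{thm:equiv}}\label{sec:proof}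

\subsection{From the boundary to compactness}
For a bounded operator $T$ on $b^{2,\alpha}$ and $r>0$, $0<s<1$ put
\[
\eta_r(s;T)=\sup\bigl\{|\langle Tk_y,k_x\rangle|:\operatorname{dist}(x,y)\le r,\ |x|\ge s\bigr\}.
\]
This is at most $\|T\|$ and nonincreasing in $s$.

\begin{lemma}\label{lem:local}
Let $T$ be a bounded operator on $b^{2,\alpha}$, and let $K(x,y)=\langle TR_y,R_x\rangle$. Assume that for every $u\in L^2(V_\alpha)$ and almost every $x\in B$,
\[
(TP_\alpha u)(x)=\int_BK(x,y)u(y)\,dV_\alpha(y)\qquad\text{with absolute convergence.}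
\]
Let $r>0$, and suppose that the integral operator with kernel $|K(x,y)|\mathbf 1_{\{\operatorname{dist}(x,y)>r\}}$ has norm at most $\tau$ on $L^2(V_\alpha)$. Then
\[
\|T\|_e\le\tau+C_r\lim_{s\to1}\eta_r(s;T),\qquad\text{where }C_r=C\cosh^\gamma(r/2).
\]
\end{lemma}

\begin{proof}
$K$ is continuous on $B\times B$, because $y\mapsto R_y$ is norm continuous: $\|R_y-R_{y_1}\|^2=R(y,y)-2R(y,y_1)+R(y_1,y_1)$. Fix $s<1$ and split $K=K_1+K_2+K_3$ with
\[
K_1=K\mathbf 1_{\{\operatorname{dist}>r\}},\qquad K_2=K\mathbf 1_{\{\operatorname{dist}\le r,\,|x|<s\}},\qquad K_3=K\mathbf 1_{\{\operatorname{dist}\le r,\,|x|\ge s\}} .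
\]
The operator with kernel $K_1$ has norm at most $\tau$. The kernel $K_2$ is bounded and vanishes outside a compact subset of $B\times B$, so its operator is Hilbert--Schmidt. By \eqref{eq:kernelbound}, $\|R_x\|^2=R(x,x)\le C\delta(x)^{-\gamma}$. Hence, by \eqref{eq:hyp},
\[
|K_3(x,y)|\le C\eta_r(s;T)\,(\delta(x)\delta(y))^{-\gamma/2}\,\mathbf 1_{\{\operatorname{dist}\le r\}}\le C\eta_r(s;T)\cosh^\gamma(r/2)\,\Lambda(x,y),
\]
and its operator has norm at most $C\cosh^\gamma(r/2)\,\eta_r(s;T)\|A_0\|$. Restrict to $b^{2,\alpha}$, compose with $P_\alpha$, and let $s\to1$.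
\end{proof}

\begin{lemma}\label{lem:Tflocal}
For $f\in L^\infty(B)$ and every $r>0$,
\begin{equation}\label{eq:ess}
\|T_f\|_e\le C\|f\|_\infty\|A_{r/2}\|+C_r\lim_{s\to1}\eta_r(s;T_f).
\end{equation}
\end{lemma}

\begin{proof}
For $u\in L^2(V_\alpha)$ we have $(T_fP_\alpha u)(x)=\langle fP_\alpha u,R_x\rangle=\int f(z)R(x,z)\int R(z,y)u(y)\,dV_\alpha(y)\,dV_\alpha(z)$. With absolute values inside, the double integral is at most $C\|f\|_\infty(A_0A_0|u|)(x)$, which is finite for almost every $x$. So Fubini's theorem shows that $T_fP_\alpha$ has the kernel $K(x,y)=\int fR_xR_y\,dV_\alpha=\langle T_fR_y,R_x\rangle$. If $\operatorname{dist}(x,y)>r$, then every $z\in B$ satisfies $\operatorname{dist}(x,z)\ge r/2$ or $\operatorname{dist}(z,y)\ge r/2$. So $|K|\mathbf 1_{\{\operatorname{dist}>r\}}$ is dominated by $C\|f\|_\infty$ times the kernel of $A_{r/2}A_0+A_0A_{r/2}$. Apply Lemma~\ref{lem:local} with $\tau=C\|f\|_\infty\|A_0\|\|A_{r/2}\|$.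
\end{proof}

Since $\|A_{r/2}\|\to0$ as $r\to\infty$ by Lemma~\ref{lem:schur}, $T_f$ is compact as soon as $\lim_{s\to1}\eta_r(s;T_f)=0$ for every $r>0$.

\subsection{Pairs of points at bounded distance}
The next lemma places a pair $x,y$ with $|x|$ close to $1$ in the blow-up picture.

\begin{lemma}\label{lem:pairs}
Let $r>0$, $x_j\in B\setminus\{0\}$, $y_j\in B$, $\operatorname{dist}(x_j,y_j)\le r$ and $|x_j|\to1$. Put $\varepsilon_j=1-|x_j|$, choose $U_j\in O(n)$ with $x_j=U_j(e-\varepsilon_je)$, and define $w_j\in D_{\varepsilon_j}$ by $y_j=U_j(e-\varepsilon_jw_j)$. Then all $w_j$ lie in a compact subset of $H$. If $w_j\to w\in H$ along a subsequence, then along this subsequence $\varepsilon_j^\gamma\|R_{x_j}\|\|R_{y_j}\|$ converges to $(R_0(e,e)R_0(w,w))^{1/2}>0$.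
\end{lemma}

\begin{proof}
Let $S=\sinh^2(r/2)$. By \eqref{eq:hyp} and \eqref{eq:scaling}, $|e-w_j|^2\le S\rho_{\varepsilon_j}(e)\rho_{\varepsilon_j}(w_j)$, and $\rho_\varepsilon(z)\le2z_n$. With $t_j$ the last coordinate of $w_j$ this gives $1-2t_j+|w_j|^2\le4St_j$, that is, $1+|w_j|^2\le(2+4S)t_j$. So $t_j\ge(2+4S)^{-1}$, and, since $t_j\le|w_j|$, also $|w_j|\le2+4S$. For the second claim, $\varepsilon_j^\gamma\|R_{x_j}\|\|R_{y_j}\|=(R^{\varepsilon_j}(e,e)R^{\varepsilon_j}(w_j,w_j))^{1/2}$ by $O(n)$-invariance; use Lemma~\ref{lem:blowup}(a),(b).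
\end{proof}

\subsection{Blowing up symbols}
Let $v,w\in D_\varepsilon$, $x=U(e-\varepsilon v)$ and $y=U(e-\varepsilon w)$. By \eqref{eq:scaling} and $O(n)$-invariance,
\begin{equation}\label{eq:Tfblow}
\varepsilon^\gamma\langle T_fR_y,R_x\rangle=\varepsilon^\gamma\int fR_yR_x\,dV_\alpha=\int_{D_\varepsilon}f_{\varepsilon,U}(z)R^\varepsilon(z,v)R^\varepsilon(z,w)\rho_\varepsilon(z)^\alpha\,dz .
\end{equation}

\begin{lemma}\label{lem:symbols}
Let $f_j$ be a bounded sequence in $L^\infty(B)$, $\varepsilon_j\to0$, $U_j\in O(n)$, and $F_j=(f_j)_{\varepsilon_j,U_j}$.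
\begin{enumerate}
\item[(a)] If $\tilde f_j(U_j(e-\varepsilon_jw))\to0$ for every $w\in H$, then $F_j\to0$ weak-$*$ in $L^\infty(H)$.
\item[(b)] If $F_j\to0$ weak-$*$ in $L^\infty(H)$ and $v_j\to v$, $w_j\to w$ in $H$, then, for $x_j=U_j(e-\varepsilon_jv_j)$ and $y_j=U_j(e-\varepsilon_jw_j)$, $\varepsilon_j^\gamma\langle T_{f_j}R_{y_j},R_{x_j}\rangle\to0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The sequence $F_j$ is bounded and $L^1(H)$ is separable, so it suffices to show that every weak-$*$ limit $g$ of a subsequence is $0$. Fix $w\in H$ and put $y_j=U_j(e-\varepsilon_jw)$. By \eqref{eq:Tfblow} with $v=w$, and $\varepsilon_j^\gamma R(y_j,y_j)=R^{\varepsilon_j}(w,w)$,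
\[
\int F_j\,\mathbf 1_{D_{\varepsilon_j}}R^{\varepsilon_j}(z,w)^2\rho_{\varepsilon_j}^\alpha\,dz=\tilde f_j(y_j)R^{\varepsilon_j}(w,w)\to0,
\]
because $R^{\varepsilon_j}(w,w)\to R_0(w,w)$. By Lemma~\ref{lem:blowup}(d), the left side tends along the subsequence to $\int_Hg(z)R_0(z,w)^2(2z_n)^\alpha\,dz$. So this integral is $0$ for all $w\in H$, and $g=0$ by Proposition~\ref{prop:inj}.

(b) By \eqref{eq:Tfblow}, the quantity is the integral of $F_j$ against functions that converge in $L^1(H)$, by Lemma~\ref{lem:blowup}(d).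
\end{proof}

\subsection{Conclusion}

\begin{proof}[Proof of Theorems~\ref{thm:main} and \ref{thm:equiv}]
(i)$\Rightarrow$(iii) holds because $k_y\to0$ weakly, and (iii)$\Rightarrow$(ii) because $|\tilde f(y)|\le\|T_fk_y\|$. (ii)$\Rightarrow$(iv) is Lemma~\ref{lem:symbols}(a) with $f_j=f$, since $|U_j(e-\varepsilon_jw)|\to1$.

(iv)$\Rightarrow$(i): By \eqref{eq:ess} it suffices to show that $\eta_r(s;T_f)\to0$ as $s\to1$, for every $r>0$. Otherwise there are $r,\eta>0$ and $x_j,y_j$ with $\operatorname{dist}(x_j,y_j)\le r$, $|x_j|\to1$ and $|\langle T_fk_{y_j},k_{x_j}\rangle|\ge\eta$; we may assume $x_j\ne0$. Take $\varepsilon_j,U_j,w_j$ from Lemma~\ref{lem:pairs} and pass to a subsequence with $w_j\to w\in H$. By (iv) and Lemma~\ref{lem:symbols}(b) with $v_j=e$, $\varepsilon_j^\gamma\langle T_fR_{y_j},R_{x_j}\rangle\to0$, while $\varepsilon_j^\gamma\|R_{x_j}\|\|R_{y_j}\|$ has a positive limit. So $\langle T_fk_{y_j},k_{x_j}\rangle\to0$, a contradiction.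

This proves the equivalences and Theorem~\ref{thm:main}. The independence of $\alpha$ follows, as (iv) does not involve $\alpha$.

\emph{The uniform statement.} Let $\eta>0$. With $C$ and $C_r$ as in \eqref{eq:ess}, fix $r$ with $C\|A_{r/2}\|\le\eta/2$. If no $\vartheta$ exists, there are $f_i$ with $\|f_i\|_\infty\le1$, $\limsup_{|y|\to1}|\tilde f_i(y)|\le1/i$ and $\|T_{f_i}\|_e>\eta$. By \eqref{eq:ess} and monotonicity, $\eta_r(s;T_{f_i})\ge\eta':=\eta/(2C_r)$ for all $s<1$. Choose $t_i\in(0,1)$ with $|\tilde f_i(y)|\le2/i$ for $|y|>1-t_i$, and then $x_i,y_i$ with $\operatorname{dist}(x_i,y_i)\le r$,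
\[
\varepsilon_i:=1-|x_i|\le t_i/i,\qquad|\langle T_{f_i}k_{y_i},k_{x_i}\rangle|\ge\eta'/2 .
\]
Take $U_i,w_i$ from Lemma~\ref{lem:pairs}, and pass to a subsequence with $w_i\to w_\infty\in H$. For fixed $w\in H$ and $i>|w|$ we have $|e-\varepsilon_iw|\ge1-t_i|w|/i>1-t_i$, so $|\tilde f_i(U_i(e-\varepsilon_iw))|\le2/i$ for large $i$. By Lemma~\ref{lem:symbols}(a), $(f_i)_{\varepsilon_i,U_i}\to0$ weak-$*$. By Lemma~\ref{lem:symbols}(b) with $v_i=e$ and Lemma~\ref{lem:pairs}, $\langle T_{f_i}k_{y_i},k_{x_i}\rangle\to0$, a contradiction.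
\end{proof}

\begin{remark}
The boundedness of $f$ enters in two places: in \eqref{eq:ess}, to control the kernel far from the diagonal, and in Lemma~\ref{lem:symbols}, to extract weak-$*$ limits and pair them with functions that converge in $L^1(H)$. In the next section, \eqref{eq:carleson} takes over both roles.
\end{remark}

\section{Measures as symbols}\label{sec:measures}

We prove Theorem~\ref{thm:measures}. What is new is that the blown-up symbols are measures, so weak-$*$ convergence in $L^\infty$ has to be replaced by vague convergence, and the $L^1$ convergence in Lemma~\ref{lem:blowup}(d) no longer suffices. Both are repaired by an inequality that compares $|\mu|$ with $V_\alpha$ on functions which vary little on hyperbolic unit balls, and on squares of harmonic functions. For a set $G\subset B$ let $G^+=\{\zeta\in B:\operatorname{dist}(\zeta,z)<1\text{ for some }z\in G\}$, an open set. Throughout this section $\mu$ satisfies \eqref{eq:carleson}.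

\begin{lemma}\label{lem:carl}
\begin{enumerate}
\item[(a)] If $\operatorname{dist}(z,\zeta)<1$, then $\delta(z)\le8\delta(\zeta)$ and $|z-\zeta|\le2\delta(\zeta)$.
\item[(b)] $V_\alpha(E(z))$ lies between two positive constants (depending on $n,\alpha$) times $\delta(z)^\gamma$.
\item[(c)] Let $F\ge0$ be either $F=|u|^2$ with $u$ harmonic on $B$, or a Borel function with $F(z)\le C_0F(\zeta)$ whenever $\operatorname{dist}(z,\zeta)<1$. Then for every Borel set $G\subset B$
\begin{equation}\label{eq:carl}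
\int_GF\,d|\mu|\le C\|\mu\|_*\int_{G^+}F\,dV_\alpha ,
\end{equation}
where $C$ depends on $C_0$ in the second case. The second case includes $F=\Lambda(x,\cdot)\Lambda(\cdot,y)$, with $C_0$ depending only on $n,\alpha$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $\delta(z)\le2(1-|z|)\le2[z,\zeta]$, and $[z,\zeta]^2\le\cosh^2(\frac12)\,\delta(z)\delta(\zeta)<2\delta(z)\delta(\zeta)$. So $\delta(z)^2\le8\delta(z)\delta(\zeta)$. Then $|z-\zeta|^2\le\sinh^2(\frac12)\,\delta(z)\delta(\zeta)\le8\sinh^2(\frac12)\,\delta(\zeta)^2\le4\delta(\zeta)^2$, since $\sinh^2\frac12<\frac12$.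

(b) Let $|z-\zeta|\le\delta(z)/4$. As $1-|z|\ge\delta(z)/2$, we have $\zeta\in B$; moreover $\delta(\zeta)\ge\delta(z)-2|z-\zeta|\ge\delta(z)/2$, so $\sinh^2(\operatorname{dist}(z,\zeta)/2)\le\frac18<\sinh^2\frac12$. So $E(z)$ contains the Euclidean ball with center $z$ and radius $\delta(z)/4$. By (a), with $z$ and $\zeta$ interchanged, it is contained in the one with radius $2\delta(z)$, and $\delta$ is comparable to $\delta(z)$ on $E(z)$.

(c) We claim that $F(z)\le C\delta(z)^{-\gamma}\int_{E(z)}F\,dV_\alpha$. In the first case $F$ is subharmonic, so $F(z)$ is at most its mean over the Euclidean ball with center $z$ and radius $\delta(z)/4$, which is contained in $E(z)$, and $\delta^\alpha$ is comparable to $\delta(z)^\alpha$ there. In the second case, $F(z)V_\alpha(E(z))\le C_0\int_{E(z)}F\,dV_\alpha$, and we use (b). Integrating the claim over $G$ with respect to $|\mu|$ and using Fubini's theorem, we get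
\[
\int_GF\,d|\mu|\le C\int_{G^+}F(\zeta)\int_{E(\zeta)}\delta(z)^{-\gamma}\,d|\mu|(z)\,dV_\alpha(\zeta)\le C\|\mu\|_*\int_{G^+}F\,dV_\alpha ,
\]
since $\delta(z)^{-\gamma}\le8^\gamma\delta(\zeta)^{-\gamma}$ on $E(\zeta)$. Finally, by \eqref{eq:hyp}, $\Lambda(x,z)=(\delta(x)\delta(z))^{-\gamma/2}\cosh^{-\gamma}(\operatorname{dist}(x,z)/2)$. If $z$ is moved by a hyperbolic distance less than $1$, then $\delta(z)$ changes by a factor at most $8$ and the hyperbolic cosine by a factor at most $e^{1/2}$. So $\Lambda(x,\cdot)$, and likewise $\Lambda(\cdot,y)$ and their product, belong to the second case.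
\end{proof}

In particular, by (b), $\|fV_\alpha\|_*\le C\|f\|_\infty$, as stated in Section~\ref{sec:suppl}.

\begin{proof}[Proof of Theorem~\ref{thm:measures}]
\emph{Boundedness and necessity.} By the Cauchy--Schwarz inequality and \eqref{eq:carl} with $G=B$, $|\int u\bar v\,d\mu|\le C\|\mu\|_*\|u\|\|v\|$ for $u,v\in b^{2,\alpha}$. So $T_\mu$ is well defined and bounded. As $\tilde\mu(y)=\langle T_\mu k_y,k_y\rangle$ and $k_y\to0$ weakly, compactness of $T_\mu$ implies $\tilde\mu\to0$ at $\partial B$. From now on assume that $\tilde\mu(y)\to0$ as $|y|\to1^-$.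

\emph{Localization.} For $u\in L^2(V_\alpha)$, $(T_\mu P_\alpha u)(x)=\langle T_\mu P_\alpha u,R_x\rangle=\int P_\alpha u(z)R(x,z)\,d\mu(z)$. By \eqref{eq:carl} with $G=B$ and $F=\Lambda(x,\cdot)\Lambda(\cdot,y)$,
\[
\iint\Lambda(x,z)\Lambda(z,y)|u(y)|\,dV_\alpha(y)\,d|\mu|(z)\le C\|\mu\|_*(A_0A_0|u|)(x)<\infty\quad\text{for a.e. }x .
\]
So $T_\mu P_\alpha$ has the kernel $K(x,y)=\int R(x,z)R(z,y)\,d\mu(z)=\langle T_\mu R_y,R_x\rangle$. Let $r>2$ and $\operatorname{dist}(x,y)>r$. Then $B$ is the union of $G_x=\{z:\operatorname{dist}(x,z)\ge r/2\}$ and $G_y=\{z:\operatorname{dist}(z,y)\ge r/2\}$. Since $G_x^+\subset\{\zeta:\operatorname{dist}(x,\zeta)\ge r/2-1\}$, and likewise for $y$, \eqref{eq:carl} shows that $|K(x,y)|$ is at most $C\|\mu\|_*$ times the kernel of $A_{r/2-1}A_0+A_0A_{r/2-1}$. By Lemma~\ref{lem:local},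
\[
\|T_\mu\|_e\le C\|\mu\|_*\|A_{r/2-1}\|+C_r\lim_{s\to1}\eta_r(s;T_\mu)\qquad(r>2).
\]
By Lemma~\ref{lem:schur} it remains to prove that $\eta_r(s;T_\mu)\to0$ as $s\to1$, for every $r$.

\emph{Blow-up.} Suppose not. Then there are $r,\eta>0$ and $x_j\ne0$, $y_j$ with $\operatorname{dist}(x_j,y_j)\le r$, $|x_j|\to1$, $|\langle T_\mu k_{y_j},k_{x_j}\rangle|\ge\eta$. Take $\varepsilon_j,U_j,w_j$ from Lemma~\ref{lem:pairs}, and pass to a subsequence with $w_j\to w\in H$. Let $\nu_j$ be the measure on $D_{\varepsilon_j}$ with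
\[
\int\psi\,d\nu_j=\varepsilon_j^{-\gamma}\int_B\psi\bigl(\varepsilon_j^{-1}(e-U_j^{-1}x)\bigr)\,d\mu(x).
\]
For $x=U_j(e-\varepsilon_ja)$ and $y=U_j(e-\varepsilon_jb)$ with $a,b\in D_{\varepsilon_j}$,
\begin{equation}\label{eq:nublow}
\varepsilon_j^\gamma\langle T_\mu R_y,R_x\rangle=\int R^{\varepsilon_j}(z,a)R^{\varepsilon_j}(z,b)\,d\nu_j(z).
\end{equation}
Transport the hyperbolic metric to $D_\varepsilon$: $\sinh^2(\operatorname{dist}_\varepsilon(z,\zeta)/2)=|z-\zeta|^2/(\rho_\varepsilon(z)\rho_\varepsilon(\zeta))$. By \eqref{eq:scaling}, inequality \eqref{eq:carl} holds on $D_{\varepsilon_j}$ with $|\nu_j|$, $\rho_{\varepsilon_j}^\alpha dz$, $\operatorname{dist}_{\varepsilon_j}$ in place of $|\mu|$, $V_\alpha$, $\operatorname{dist}$, with constants independent of $j$. By Lemma~\ref{lem:carl}(a), scaled,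
\begin{equation}\label{eq:distscaled}
\operatorname{dist}_\varepsilon(z,\zeta)<1\quad\Longrightarrow\quad\rho_\varepsilon(z)\le8\rho_\varepsilon(\zeta),\quad|z-\zeta|\le2\rho_\varepsilon(\zeta)\le4\zeta_n,
\end{equation}
and the same with $z$ and $\zeta$ interchanged.

\emph{(1) Compact neighborhoods and a vague limit.} Let $\mathcal K\subset H$ be compact. For all small $\varepsilon$, $\rho_\varepsilon\ge m>0$ on $\mathcal K$. If $z\in\mathcal K$ and $\operatorname{dist}_\varepsilon(z,\zeta)<1$, then $2\zeta_n\ge\rho_\varepsilon(\zeta)\ge m/8$ and $|z-\zeta|\le4z_n$. So for all small $\varepsilon$ these $\zeta$ lie in one compact set $\mathcal K^+\subset H$, which we choose to contain $\mathcal K$. On $\mathcal K^+$, $\rho_\varepsilon\to2z_n$ uniformly. So \eqref{eq:carl} with $F=1$ gives $|\nu_j|(\mathcal K)\le C_{\mathcal K}$ for large $j$. Hence, after passing to a subsequence, $\nu_j$ converges vaguely on $H$ to a complex Radon measure $\nu$.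

\emph{(2) $\nu$ satisfies \eqref{eq:growth}.} Let $\psi_a(z)=(1+|z-(a,0)|)^{-M}$. If $\operatorname{dist}_\varepsilon(z,\zeta)<1$, then $|z-\zeta|\le4\zeta_n\le4|\zeta-(a,0)|$, so $1+|z-(a,0)|\le5(1+|\zeta-(a,0)|)$ and $\psi_a(\zeta)\le5^M\psi_a(z)$; by symmetry also $\psi_a(z)\le5^M\psi_a(\zeta)$. So \eqref{eq:carl} applies to $F=\psi_a$. Let $\theta\in C_c(H)$, $0\le\theta\le1$, and $\mathcal K=\operatorname{supp}\theta$. By lower semicontinuity of the variation under vague convergence,
\[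
\int\theta\psi_a\,d|\nu|\le\liminf_j\int\theta\psi_a\,d|\nu_j|\le C\|\mu\|_*\lim_j\int_{\mathcal K^+}\psi_a\rho_{\varepsilon_j}^\alpha\,dz\le C\|\mu\|_*\int_H\psi_a(z)(2z_n)^\alpha\,dz .
\]
The right side is finite, by the computation after Proposition~\ref{prop:inj}, and independent of $a$ and $\theta$.

\emph{(3) Convergence of the pairings.} We claim: if $a_j\to a$ and $b_j\to b$ in $H$, then
\begin{equation}\label{eq:pairing}
\int R^{\varepsilon_j}(z,a_j)R^{\varepsilon_j}(z,b_j)\,d\nu_j(z)\to\int_HR_0(z,a)R_0(z,b)\,d\nu(z).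
\end{equation}
Let $\mathcal K\subset H$ be compact and $\theta\in C_c(H)$, $0\le\theta\le1$, $\theta=1$ on $\mathcal K^+$. By Lemma~\ref{lem:blowup}(a), which allows arbitrary convergent sequences $z_j$, the integrands converge uniformly on $\operatorname{supp}\theta$ to a continuous limit. So the integrals against $\theta\nu_j$ converge to the integral against $\theta\nu$. For the rest, if $z\in D_{\varepsilon_j}\setminus\mathcal K^+$ and $j$ is large, then no $\zeta\in\mathcal K$ satisfies $\operatorname{dist}_{\varepsilon_j}(z,\zeta)<1$. So \eqref{eq:carl} with the squared harmonic function $F=R^{\varepsilon_j}(\cdot,b_j)^2$, together with Lemma~\ref{lem:blowup}(c), gives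
\[
\limsup_j\int(1-\theta)R^{\varepsilon_j}(z,b_j)^2\,d|\nu_j|\le C\|\mu\|_*\int_{H\setminus\mathcal K}R_0(z,b)^2(2z_n)^\alpha\,dz ,
\]
which is small if $\mathcal K$ is large. The same holds for $a_j$. By \eqref{eq:R0decay} and (2), $\int(1-\theta)R_0(z,b)^2\,d|\nu|$ is small for large $\mathcal K$ too, and likewise for $a$. The claim follows by the Cauchy--Schwarz inequality.

\emph{(4) Conclusion.} Fix $b\in H$ and let $a_j=b_j=b$. By \eqref{eq:nublow} the left side of \eqref{eq:pairing} is $\tilde\mu(U_j(e-\varepsilon_jb))R^{\varepsilon_j}(b,b)$, which tends to $0$. So $\int R_0(z,b)^2\,d\nu(z)=0$ for all $b\in H$, and $\nu=0$ by (2) and Proposition~\ref{prop:inj}. Now take $a_j=e$ and $b_j=w_j$ in \eqref{eq:pairing}: $\varepsilon_j^\gamma\langle T_\mu R_{y_j},R_{x_j}\rangle\to0$. By Lemma~\ref{lem:pairs}, $\langle T_\mu k_{y_j},k_{x_j}\rangle\to0$, a contradiction.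
\end{proof}

\section{Commutators: proof of Theorem \ref{thm:comm}}\label{sec:comm}

\emph{The Berezin transform of a commutator vanishes, for all $f,g\in L^\infty(B)$.} Let $\mathcal B(u,v)=\int_Buv\,dV_\alpha$, a symmetric bilinear form on $b^{2,\alpha}$. As $\bar v\in b^{2,\alpha}$ for $v\in b^{2,\alpha}$,
\[
\mathcal B(T_fu,v)=\langle P_\alpha(fu),\bar v\rangle=\int_Bfuv\,dV_\alpha=\mathcal B(u,T_fv).
\]
So Toeplitz operators are symmetric with respect to $\mathcal B$, and $S=T_fT_g-T_gT_f$ is skew: $\mathcal B(Su,v)=-\mathcal B(u,Sv)$. Hence $\mathcal B(Su,u)=0$ for all $u$. Since $R_y$ is real, $\langle SR_y,R_y\rangle=\mathcal B(SR_y,R_y)=0$.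

\emph{Choice of $f$.} It remains to choose $f,g$ with $S$ not compact. We let $f$ be radial, with eigenvalues at the degrees $k$ and $2k$ whose difference stays away from $0$, and $g$ such that $T_g$ maps suitable unit vectors of degree $k$ to vectors with a component of degree $2k$ that is bounded below, for infinitely many $k$. Let
\[
f(x)=(1-|x|^2)^{i\tau},\qquad\tau=\pi/\ln2 .
\]
Then $|f|=1$, and by orthogonality on spheres $T_fu=\lambda_ku$ for $u\in\mathcal H_k$, with
\[
\lambda_k=\frac{\mathrm B(k+\frac n2,\beta+i\tau)}{\mathrm B(k+\frac n2,\beta)}=\frac{\Gamma(\beta+i\tau)}{\Gamma(\beta)}\cdot\frac{\Gamma(k+\frac n2+\beta)}{\Gamma(k+\frac n2+\beta+i\tau)}=c\,(k^{-i\tau}+o(1)),\qquad c=\frac{\Gamma(\beta+i\tau)}{\Gamma(\beta)}\ne0 .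
\]
As $2^{-i\tau}=e^{-i\pi}=-1$, we have $|\lambda_{2k}-\lambda_k|\to2|c|$.

\emph{Choice of $g$.} Let $\zeta=x_1+ix_2$ and $k_j=4^j$, $j\ge1$. Then $\zeta^k$ is a harmonic polynomial in $\mathcal H_k$. Put $g=(\zeta/|\zeta|)^{k_j}$ on the shell $\{1/k_j<1-|x|^2<2/k_j\}$ (up to the null set $\zeta=0$) and $g=0$ off these shells. The shells are disjoint, and $|g|\le1$. Put
\[
u_j=\zeta^{k_j}/\|\zeta^{k_j}\|\in\mathcal H_{k_j},\qquad v_j=\zeta^{2k_j}/\|\zeta^{2k_j}\|\in\mathcal H_{2k_j}.
\]
In $\langle T_gu_j,v_j\rangle=\int gu_j\bar v_j\,dV_\alpha$ the integrand on the $i$-th shell has the phase $(\zeta/|\zeta|)^{k_i+k_j-2k_j}=(\zeta/|\zeta|)^{k_i-k_j}$. By rotation in the $(x_1,x_2)$-plane only the shell $i=j$ contributes. Let $k=k_j$ and $m(s)=\int_{\partial B}|\zeta|^s\,d\sigma$. By \eqref{eq:Hknorm},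
\[
\langle T_gu_j,v_j\rangle=\frac{A\,m(3k)\displaystyle\int_{1/k<1-r^2<2/k}r^{3k+n-1}(1-r^2)^\alpha\,dr}{\frac A2\bigl(\mathrm B(k+\frac n2,\beta)\,\mathrm B(2k+\frac n2,\beta)\,m(2k)\,m(4k)\bigr)^{1/2}} .
\]

\emph{This is bounded below by a constant $c'>0$.} Computing $\int_{\mathbb R^n}|\zeta|^se^{-|x|^2}\,dx$ once with polar coordinates in the $(x_1,x_2)$-plane and once with polar coordinates in $\mathbb R^n$ gives $\pi^{n/2}\Gamma(\frac s2+1)=\frac A2\,m(s)\Gamma(\frac{s+n}2)$. Since $A=2\pi^{n/2}/\Gamma(\frac n2)$,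
\[
m(s)=\frac{\Gamma(\frac n2)\Gamma(\frac s2+1)}{\Gamma(\frac s2+\frac n2)} ,
\]
which is comparable to $s^{1-n/2}$ for $s\ge1$. So $m(3k)/(m(2k)m(4k))^{1/2}$ is bounded below. On the shell, $r^{3k+n-1}\ge(1-\frac2k)^{(3k+n-1)/2}$, which is bounded below for integers $k\ge4$, because it is positive and tends to $e^{-3}$ as $k\to\infty$. With $t=1-r^2$ we have $|dr|=dt/(2r)\ge dt/2$, so the radial integral is at least a constant times $\int_{1/k}^{2/k}t^\alpha\,dt=\frac{2^\beta-1}\beta\,k^{-\beta}$. Finally, $\mathrm B(k+\frac n2,\beta)$ and $\mathrm B(2k+\frac n2,\beta)$ are comparable to $k^{-\beta}$.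

\emph{$S$ is not compact.} We have $T_f^*v_j=T_{\bar f}v_j=\overline{\lambda_{2k_j}}\,v_j$. Therefore
\[
\langle Su_j,v_j\rangle=\langle T_gu_j,T_f^*v_j\rangle-\lambda_{k_j}\langle T_gu_j,v_j\rangle=(\lambda_{2k_j}-\lambda_{k_j})\langle T_gu_j,v_j\rangle ,
\]
which is bounded away from $0$ for large $j$. But $(u_j)$ is orthonormal, so $u_j\to0$ weakly, and $\|v_j\|=1$. If $S$ were compact, we would have $\|Su_j\|\to0$, a contradiction. This proves Theorem~\ref{thm:comm}.\qed

\begin{thebibliography}{1}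
\bibitem{CTO}
\emph{Compact Toeplitz Operators On Weighted Harmonic Bergman Spaces},
\texttt{http://core-cms.prod.aop.cambridge.org/\allowbreak core/services/\allowbreak aop-cambridge-core/\allowbreak content/view/\allowbreak 52582B9E5890AF35183B649DA8299C88/\allowbreak S144678870000135Xa.pdf/\allowbreak compact-toeplitz-operators-on-weighted-harmonic-bergman-spaces.pdf}.
\end{thebibliography}

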